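# Flatness of $\mathcal N(G)$ over the group ring: exactly the virtually cyclic groups

## Theorem A, and what flatness asks of a group

**Theorem A.** Let $G$ be a finitely generated group. Then $\mathcal N(G)$ is flat over $\mathbb CG$ if and only if $G$ is virtually cyclic.

This statement is posed as a conjecture in "$L^2$-Betti Numbers And Their Applications"; these notes prove it. We first fix the words in it.

The group $G$ is discrete and $\mathbb CG$ is its complex group ring. On $\ell^2(G)$, with orthonormal basis $(\delta_g)_{g\in G}$, the group acts by left translations $g\delta_h=\delta_{gh}$ and by right translations $\delta_h\cdot g=\delta_{hg}$. The **group von Neumann algebra** $N=\mathcal N(G)$ is realized here as the algebra of bounded operators on $\ell^2(G)$ that commute with all right translations. Then $\mathbb CG\subset N$ acts by left convolution. (Operators commuting with left translations give the same algebra, via conjugation by $\xi(g)\mapsto\xi(g^{-1})$.) If $T\in N$ and $\eta=T\delta_e$, then $T\delta_g=\eta\cdot g$. So $T$ is left convolution by $\eta$ on finitely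 supported vectors, and $T$ is determined by $\eta$.

For $G=\mathbb Z$ with generator $t$, Fourier transform turns $\ell^2(\mathbb Z)$ into $L^2(S^1)$, the ring $\mathbb C\mathbb Z=\mathbb C[t^{\pm1}]$ into Laurent polynomials, and $\mathcal N(\mathbb Z)$ into $L^\infty(S^1)$ acting by multiplication. Likewise $\mathcal N(\mathbb Z^2)=L^\infty(S^1\times S^1)$.

We say that $N$ is **flat over $\mathbb CG$** if $M\mapsto N\otimes_{\mathbb CG}M$ is exact on left $\mathbb CG$-modules; equivalently, $\mathrm{Tor}^{\mathbb CG}_p(N,M)=0$ for all $p\ge1$ and all $M$. So $N$ is viewed as a *right* $\mathbb CG$-module. In terms of equations, flatness says that every solution over $N$ of a linear system with coefficients in $\mathbb CG$ is an $N$-combination of solutions over $\mathbb CG$; Lemma 3 below makes this precise. A group is **virtually cyclic** if it has a cyclic subgroup of finite index. Finite groups are included, as is the infinite dihedral group.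

Two companion results will be proved along with Theorem A. The first treats all groups and all coefficient rings in $\mathbb C$.

**Theorem B.** Let $G$ be any group and $R\subset\mathbb C$ a subring with $1$. Then $\mathcal N(G)$ is flat over $RG$ if and only if every finitely generated subgroup of $G$ is virtually cyclic.

The second uses a dimension. Let $\mathrm{tr}(T)=\langle T\delta_e,\delta_e\rangle$ for $T\in N$, and let $\mathrm{Tr}$ be the sum of $\mathrm{tr}$ over the diagonal entries of a square matrix. For an idempotent selfadjoint $P\in M_n(N)$, the module $N^nP$ has $\dim_NN^nP=\mathrm{Tr}(P)$, and the dimension of an arbitrary $N$-module is the supremum of the dimensions of its finitely generated projective submodules. For $G=\mathbb Z$ and $P$ the indicator function of $E\subset S^1$, the dimension of $NP$ is the normalized measure of $E$.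

**Theorem C.** If $G$ is a non-amenable group, there is a finitely presented $\mathbb CG$-module $M$ with $\dim_{\mathcal N(G)}\mathrm{Tor}_1^{\mathbb CG}(\mathcal N(G),M)\ge1$, and no overring of $\mathcal N(G)$ (for instance the algebra $\mathcal U(G)$ of affiliated operators) is flat over $\mathbb CG$. Together with Lück's theorem (*L²-Invariants*, Thm 6.37: if $G$ is amenable, then $\dim\mathrm{Tor}_p^{\mathbb CG}(\mathcal N(G),M)=0$ for all $M$ and $p\ge1$) this shows: $G$ is amenable if and only if $\dim_{\mathcal N(G)}\mathrm{Tor}_p^{\mathbb CG}(\mathcal N(G),M)=0$ for all $M$ and all $p\ge1$.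

(For $G=\mathbb Z$, $\mathcal U(G)$ is the algebra of all measurable functions on $S^1$, up to null sets.)

A group is **amenable** if it carries a left-invariant finitely additive probability measure on all its subsets. By Følner's theorem this is equivalent to: for every finite $S\ni e$ and $\epsilon>0$ there is a finite nonempty $F\subset G$ with $|FS|<(1+\epsilon)|F|$. For $\mathbb Z$ and $S=\{-1,0,1\}$, an interval $F$ of length $L$ has $|F+S|=L+2$.

Throughout, $k\subset\mathbb C$ is a subfield; for Theorem A one can read $k=\mathbb C$. The general $k$ costs nothing and is needed for Theorem B.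

## Finite groups, $\mathbb Z$ and $\mathbb Z^2$ by hand

*Finite $G$.* Here $N=\mathbb CG$ is semisimple, so every module is flat.

*$G=\mathbb Z$.* The ring $\mathbb C[t^{\pm1}]$ is a principal ideal domain, and over such a ring a torsion-free module is flat. Now $L^\infty(S^1)$ is torsion-free: a nonzero Laurent polynomial $q$ has finitely many zeros on $S^1$, so $qh=0$ forces $h=0$ almost everywhere. Hence $N$ is flat.

*$G=\mathbb Z^2$.* Let $R=\mathbb C[z^{\pm1},w^{\pm1}]$, $N=L^\infty(S^1\times S^1)$, and consider the single equation
$$x_1(z-1)+x_2(w-1)=0 .$$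
Over $R$, a unique factorization domain in which $z-1$ and $w-1$ are non-associated primes, the factor $w-1$ must divide $x_1$. So the solutions over $R$ are exactly the multiples $b\,(w-1,\,1-z)$ with $b\in R$. Over $N$ put $r=(|z-1|^2+|w-1|^2)^{1/2}$; then
$$x=\Big(\frac{w-1}{r},\ \frac{1-z}{r}\Big)$$
is a bounded solution. If it were an $N$-combination of solutions over $R$, we would have $x=y\,(w-1,1-z)$ with $y\in L^\infty$, hence $y=1/r$ almost everywhere, which is unbounded near $(1,1)$. In Tor language: let $J=(z-1,w-1)$, so that $R/J=\mathbb C$ is the trivial module and $J\cong R^2/R(w-1,1-z)$. Then $N\otimes_RJ=N^2/N(w-1,1-z)$ by right exactness, and $x$ gives a nonzero element of $\ker(N\otimes_R J\to N)=\mathrm{Tor}_1^R(N,\mathbb C)$. So $\mathcal N(\mathbb Z^2)$ is not flat.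

The projection onto the solution space is also instructive. Its upper left entry is $|w-1|^2/r^2$, which is near $1$ close to the line $z=1$ and near $0$ close to the line $w=1$. So it does not agree almost everywhere with a function continuous at $(1,1)$. This discontinuity is what we shall exploit for amenable groups.

## Finite extensions of $\mathbb Z$

Let $H\le G$ and $G=\bigsqcup_iHg_i$, so $\ell^2(G)=\bigoplus_i\ell^2(H)g_i$. An operator in $\mathcal N(H)$ acts on each summand in the same way, through the right translation $\ell^2(H)\to\ell^2(H)g_i$. The result commutes with right translations by $G$: a right translation by $g$ carries $\delta_{hg_i}$ to $\delta_{hh'g_j}$, where $g_ig=h'g_j$, and operators in $\mathcal N(H)$ commute with right translation by $h'$. So $\mathcal N(H)\subset\mathcal N(G)$, extending $\mathbb CH\subset\mathbb CG$. Moreover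
$$\mathcal N(H)=\{T\in\mathcal N(G):\ T\delta_e\in\ell^2(H)\}.\tag{1}$$
Indeed, if $T\delta_e\in\ell^2(H)$, then $T\delta_{hg_i}=(T\delta_e)\cdot hg_i$ is supported in $Hhg_i=Hg_i$. So $T$ preserves each summand, restricts on $\ell^2(H)$ to an element of $\mathcal N(H)$, and acts on $\ell^2(H)g_i$ through right translation by $g_i$. The other inclusion is clear.

**Proposition 1.** If $G$ is virtually cyclic, then $\mathcal N(G)$ is flat over $\mathbb CG$.

*Proof.* The finite case is done. Otherwise $G$ has an infinite cyclic subgroup of finite index; the intersection of its finitely many conjugates is a *normal* infinite cyclic subgroup $H$ of finite index. Let $G=\bigsqcup_iHg_i$, a finite union.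

**Step 1: show that $N=\bigoplus_i\mathcal N(H)g_i$, to reduce the tensor product to $H$.** Let $T\in N$, $\eta=T\delta_e$, and $\eta_i=\eta|_{Hg_i}$. Let $E_j$ be the projection onto $\ell^2(Hg_j)$. By normality $Hg_iHg_j=Hg_ig_j$ is a coset, which we call $Hg_{ij}$; let $E_{ij}$ be the projection onto $\ell^2(Hg_{ij})$. For a finitely supported $\xi\in\ell^2(Hg_j)$ we have $T\xi=\sum_i\eta_i*\xi$ with $\eta_i*\xi$ supported in $Hg_{ij}$, and these cosets are distinct for distinct $i$. Hence $E_{ij}T\xi=\eta_i*\xi$, so convolution by $\eta_i$ is the bounded operator $T_i=\sum_jE_{ij}TE_j$. It commutes with right translations, since convolutions do on finitely supported vectors. Thus $T_i\in N$ and $T=\sum_iT_i$. Now $T_ig_i^{-1}\delta_e=\eta_i\cdot g_i^{-1}$ is supported in $H$, so $T_ig_i^{-1}\in\mathcal N(H)$ by (1). This gives $N=\sum_i\mathcal N(H)g_i$. The sum is direct because $Sg_i\delta_e$ is supported in $Hg_i$ for $S\in\mathcal N(H)$.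

**Step 2: conclude by the case of $\mathbb Z$.** Since $\mathbb CG=\bigoplus_i\mathbb CH\,g_i$, Step 1 says that $T\otimes a\mapsto Ta$ is an isomorphism $\mathcal N(H)\otimes_{\mathbb CH}\mathbb CG\to N$ of $\mathcal N(H)$-$\mathbb CG$-bimodules. Hence $N\otimes_{\mathbb CG}M=\mathcal N(H)\otimes_{\mathbb CH}M$ naturally in $M$, and this is exact in $M$ because $H\cong\mathbb Z$. $\square$

## Kernels of matrices over $\mathcal N(G)$, and flatness as a statement about equations

Elements of $N^n$ are row vectors, and a matrix $A\in M_{n\times m}(N)$ gives $N^n\to N^m$, $x\mapsto xA$. Matrices also act on columns, so $A^*$ maps $\ell^2(G)^n\to\ell^2(G)^m$.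

The functional $\mathrm{tr}$ is a faithful normal trace. If $S\delta_e=\zeta$ and $T\delta_e=\eta$, then $S^*\delta_e(g)=\overline{\zeta(g^{-1})}$, so $\mathrm{tr}(ST)=\langle T\delta_e,S^*\delta_e\rangle=\sum_g\eta(g)\zeta(g^{-1})$, which is symmetric in $S,T$. Also $\mathrm{tr}(T^*T)=\|T\delta_e\|^2$ vanishes only for $T=0$. Consequently $\mathrm{Tr}(VV^*)=\mathrm{Tr}(V^*V)$ for rectangular $V$ over $N$.

**Lemma 2.** Let $A\in M_{n\times m}(N)$ and let $P$ be the orthogonal projection of $\ell^2(G)^n$ onto $\ker A^*$. Then $P\in M_n(N)$, $PA=0$, and for every matrix $X$ over $N$ with $n$ columns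
$$XA=0\iff XP=X .\tag{2}$$
In particular $\{x\in N^n:xA=0\}=N^nP$. Moreover
$$\mathrm{Tr}(P)\ge n-m .\tag{3}$$

*Proof.* The space $\ker A^*$ is invariant under right translations, so $P$ commutes with them. We have $XA=0$ iff $A^*X^*=0$ iff the range of $X^*$ lies in $\ker A^*$ iff $PX^*=X^*$ iff $XP=X$. With $X=P$ we get $PA=0$. For (3) let $A^*=V|A^*|$ be the polar decomposition, with $V$ a partial isometry and $V^*V=1-P$. By uniqueness of the polar decomposition $V$ commutes with right translations, so $V\in M_{m\times n}(N)$. As $VV^*\le 1$ in $M_m(N)$, we get $\mathrm{Tr}(1-P)=\mathrm{Tr}(V^*V)=\mathrm{Tr}(VV^*)\le m$. $\square$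

For $G=\mathbb Z$ and $A=(t-1,\,t-1)^T$ one has $P=\frac12\begin{pmatrix}1&-1\\-1&1\end{pmatrix}$, of trace $1=n-m$.

**Lemma 3.** Let $\Lambda\subset Q$ be a ring and an overring.

(a) Suppose $Q$ is flat as a right $\Lambda$-module, $A\in M_{n\times m}(\Lambda)$ and $L=\{b\in\Lambda^n:bA=0\}$. Then every $x\in Q^n$ with $xA=0$ is a finite sum $x=\sum_iy_ib_i$ with $y_i\in Q$, $b_i\in L$.

(b) Conversely, if the conclusion of (a) holds for all $A$ with $m=1$, then $Q$ is flat as a right $\Lambda$-module.

*Proof.* (a) Tensoring $0\to L\to\Lambda^n\to\Lambda^m$ with $Q$ gives the exact sequence $Q\otimes_\Lambda L\to Q^n\to Q^m$.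

(b) By the ideal criterion it suffices that $Q\otimes_\Lambda J\to Q$ is injective for each finitely generated left ideal $J=\sum_j\Lambda a_j$. Let $\sum_jx_j\otimes a_j$ map to $\sum_jx_ja_j=0$. With $A=(a_1,\dots,a_n)^T$ write $x=\sum_iy_ib_i$, $b_iA=0$. Then $\sum_jx_j\otimes a_j=\sum_iy_i\otimes\sum_jb_{ij}a_j=0$. $\square$

**Lemma 4.** Let $H\le G$.

(a) $\mathcal N(H)$ is a direct summand of $\mathcal N(G)$ as an $\mathcal N(H)$-bimodule.

(b) $\mathcal N(G)$ is flat as a right $\mathcal N(H)$-module.

(c) If $\mathcal N(G)$ is flat over $kG$, then $\mathcal N(H)$ is flat over $kH$.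

*Proof.* (a) Let $p$ be the projection onto $\ell^2(H)$. It commutes with right translations by $H$ and with the diagonal action of $\mathcal N(H)$. So $T\mapsto pTp|_{\ell^2(H)}$ takes values in $\mathcal N(H)$, is a bimodule map, and is the identity on $\mathcal N(H)$.

(b) Let $A\in M_{n\times1}(\mathcal N(H))$. Since $A^*$ acts diagonally on $\bigoplus_i\ell^2(H)g_i$, so does the projection $P$ onto $\ker A^*\subset\ell^2(G)^n$; thus $P\in M_n(\mathcal N(H))$. If $x\in\mathcal N(G)^n$ and $xA=0$, then $x=xP$ by (2), a combination of the rows of $P$, which lie in $\mathcal N(H)^n$ and are annihilated by $A$. Apply Lemma 3(b) with $\Lambda=\mathcal N(H)$.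

(c) For a left $kH$-module $M$, $\mathcal N(G)\otimes_{kH}M=\mathcal N(G)\otimes_{kG}(kG\otimes_{kH}M)$ is exact in $M$, because $kG$ is free as a right $kH$-module. So $\mathcal N(G)$ is flat over $kH$, and by (a) so is its summand $\mathcal N(H)$. $\square$

## What subgroups and dimension counts reach

*The free group $F_2=\langle a,b\rangle$.* Consider $\mathbb CF_2^2\to\mathbb CF_2$, $(x,y)\mapsto x(a-1)+y(b-1)$. Since $x(a-1)=\sum_gx_g(ga-g)$, this is the boundary map from $1$-chains to $0$-chains of the Cayley graph with edges $(g,ga)$ and $(g,gb)$. That graph is a tree, so it carries no nonzero $1$-cycle and the map is injective. Here $n=2>m=1$, so by (3) there is a nonzero solution over $N$, while the only solution over $\mathbb CF_2$ is $0$. By Lemma 3(a), $\mathcal N(F_2)$ is not flat.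

*Subgroups.* By Lemma 4(c), any $G$ containing $F_2$ or $\mathbb Z^2$ is settled. A natural first plan is to hunt for such subgroups, and it stops quickly. Take the lamplighter group $G=\big(\bigoplus_{\mathbb Z}\mathbb Z/2\big)\rtimes\mathbb Z$, which is finitely generated. Its base $\bigoplus_{\mathbb Z}\mathbb Z/2$ is torsion, so a torsion-free subgroup embeds in $\mathbb Z$. Hence $G$ contains neither $\mathbb Z^2$ nor $F_2$. Yet $G$ is not virtually cyclic, since an infinite subgroup of a virtually cyclic group contains an element of infinite order and the base does not. Likewise, non-amenability is given to us as an inequality about finite sets, not as a free subgroup.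

*Dimension counts.* The $F_2$ argument suggests a second plan: find an injective $A\colon\mathbb CG^n\to\mathbb CG^m$ with $n>m$. This stops exactly at amenable groups. Suppose $G$ is amenable, $n\ge m+1$, and let $S\ni e$ be finite and contain the supports of all entries of $A$. Choose a finite nonempty $F$ with $|FS|<(1+\frac1m)|F|$. The vectors supported in $F$ form a space of dimension $n|F|\ge(m+1)|F|$, mapped by $A$ into a space of dimension $m|FS|<(m+1)|F|$. So $A$ has a kernel. For non-amenable groups, on the other hand, the plan does succeed. We do this next, and then need a different mechanism for amenable groups.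

## Non-amenable groups: an injective $\mathbb CG^n\to\mathbb CG^m$ with $n>m$

The following proposition is due to L. Bartholdi ("Amenability of groups is characterized by Myhill's theorem").

**Proposition 5.** Let $G$ be non-amenable. There are $n>m$ and $A\in M_{n\times m}(\mathbb ZG)$ such that $x\mapsto xA$, $\mathbb CG^n\to\mathbb CG^m$, is injective.

Before the proof, here is the difficulty. Write $A=\sum_{s\in S}A_ss$ with integer matrices $A_s$, and $x=\sum_{f\in F}x_ff$. The coefficient of $xA$ at $g$ mixes all $x_f$ with $f=gt^{-1}$, $t\in S$. To isolate $x_f$ one wants columns in which only one $A_t$ is nonzero. If the columns are divided into $d=|S|$ equal disjoint blocks, one for each $s$, every column isolates, but each $x_f\in\mathbb C^n$ gets exactly $m=n-1$ equations: one too few, and expansion has not been used. Instead we let the blocks $X_s$ overlap, so that if only $t\in I$ compete at the point $g$, then each $s\in I$ has a private share proportional to $1/|I|$. The price is an extra factor $H_d\approx\log d$ in the number of columns, and expansion, which can be made large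 against $\log d$, pays for it.

*Proof.* **Step 1: amplify the expansion until it beats a logarithm.** As Følner's condition fails, there are a finite $S_0\ni e$ and $\epsilon>0$ with $|FS_0|\ge(1+\epsilon)|F|$ for all finite $F\subset G$. By induction $|FS_0^q|\ge(1+\epsilon)^q|F|$, while $|S_0^q|\le|S_0|^q$. Choose $q$ with $(1+\epsilon)^q\ge2+q\log|S_0|$, and set $S=S_0^q$, $d=|S|$, $H_d=\sum_{j=1}^d\frac1j\le1+\log d$. Then $1+H_d\le 2+q\log|S_0|$, so
$$|FS|\ge(1+H_d)\,|F|\qquad\text{for all finite }F\subset G.\tag{4}$$

**Step 2: build the overlapping blocks.** Let $Y$ be a disjoint union of sets $Y_J$, one for each nonempty $J\subset S$, with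
$$|Y_J|=(|J|-1)!\,(d-|J|)!=d!\int_0^1p^{|J|-1}(1-p)^{d-|J|}\,dp ,$$
the last equality being the Beta integral. Put $X_s=\bigcup_{J\ni s}Y_J$. Then
$$m:=|Y|=\sum_{j=1}^d\binom dj(j-1)!\,(d-j)!=\sum_{j=1}^d\frac{d!}{j}=d!\,H_d .$$
For $s\in I\subset S$, the points of $X_s$ lying in no other $X_t$, $t\in I$, are those in $Y_J$ with $J\cap I=\{s\}$. Writing $J=\{s\}\cup J'$ with $J'\subset S\setminus I$,
$$\Big|X_s\setminus\bigcup_{t\in I\setminus\{s\}}X_t\Big|=d!\int_0^1(1-p)^{|I|-1}\sum_{J'\subset S\setminus I}p^{|J'|}(1-p)^{d-|I|-|J'|}\,dp=\frac{d!}{|I|},\tag{5}$$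
because the inner sum is $(p+(1-p))^{d-|I|}=1$. (Check $d=2$, $S=\{s,t\}$: all three sets $Y_{\{s\}},Y_{\{t\}},Y_{\{s,t\}}$ have one element, $m=3=2!\cdot\frac32$, $|X_s|=2=2!/1$ and $|X_s\setminus X_t|=1=2!/2$.)

**Step 3: define the matrix.** Let $n=m+1$. For $s\in S$, $y\in X_s$ choose column vectors $\alpha_{s,y}=(1,c,c^2,\dots,c^{n-1})^T\in\mathbb Z^n$ with distinct integers $c=c_{s,y}$. By the Vandermonde determinant any $n$ of them are linearly independent. Let $A_s\in M_{n\times m}(\mathbb Z)$, with columns indexed by $Y$, have $y$-th column $\alpha_{s,y}$ if $y\in X_s$ and $0$ otherwise. Put $A=\sum_{s\in S}A_ss$.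

**Step 4: show that a nonzero $x$ cannot satisfy $xA=0$.** Suppose $xA=0$ with $x=\sum_{f\in F}x_ff$, $F$ finite nonempty, all $x_f\in\mathbb C^n$ nonzero. For $g\in FS$ let $S_g=\{t\in S:gt^{-1}\in F\}$. The coefficient of $xA$ at $g$ is
$$\sum_{t\in S_g}x_{gt^{-1}}A_t=0 .$$
For each $g\in FS$ exactly $|S_g|$ pairs $(f,s)\in F\times S$ satisfy $fs=g$. Hence by (4)
$$\sum_{f\in F}\ \sum_{s\in S}\frac1{|S_{fs}|}=|FS|\ge(1+H_d)|F| ,$$
and some $f\in F$, which we fix, has $\sum_{s\in S}1/|S_{fs}|\ge1+H_d$. Let $s\in S$; note $s\in S_{fs}$. If $y\in X_s\setminus\bigcup_{t\in S_{fs}\setminus\{s\}}X_t$, then in the coefficient at $fs$ the $y$-th column of every $A_t$ with $t\in S_{fs}$, $t\ne s$, is zero. So the $y$-coordinate reads $x_f\alpha_{s,y}=0$. By (5) the number of such pairs $(s,y)$ is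
$$\sum_{s\in S}\frac{d!}{|S_{fs}|}\ge d!+d!\,H_d\ge1+m=n .$$
So $x_f$ is annihilated by $n$ linearly independent vectors, and $x_f=0$, a contradiction. $\square$

**Corollary 6.** If $G$ is non-amenable, no ring $Q\supset N$ is flat (as a right module) over $kG$. In particular $N$ is not flat over $kG$.

*Proof.* Take $A$ from Proposition 5; its entries lie in $\mathbb ZG\subset kG$. By (3), $\mathrm{Tr}(P)\ge n-m>0$, so some row of $P$ is a nonzero $x\in N^n\subset Q^n$, and $xA=0$. The kernel of $A$ on $kG^n\subset\mathbb CG^n$ is $0$. If $Q$ were flat, Lemma 3(a) would give $x=0$. $\square$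

*Proof of Theorem C.* Let $M=\operatorname{coker}(A\colon\mathbb CG^n\to\mathbb CG^m)$. Since $A$ is injective, $0\to\mathbb CG^n\to\mathbb CG^m\to M\to0$ is a free resolution, so $\mathrm{Tor}_1^{\mathbb CG}(N,M)=\ker(A\colon N^n\to N^m)=N^nP$. Its dimension is $\mathrm{Tr}(P)\ge n-m\ge1$. The statement on overrings is Corollary 6 with $k=\mathbb C$. For the equivalence, one direction is what we just proved and the other is Lück's theorem. $\square$

Theorem C also says that dimensions alone cannot finish Theorem A: for $\mathbb Z^2$ all $\dim_N\mathrm{Tor}_p$ with $p\ge1$ vanish, although we found $\mathrm{Tor}_1(N,\mathbb C)\neq0$.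

## Flatness puts the kernel projections into $C^*_r(G)$

*In this section and the next, $N$ is assumed flat over $kG$.* Let $C^*=C^*_r(G)$ be the norm closure of $\mathbb CG$ in $N$; for $G=\mathbb Z$ it is $C(S^1)\subset L^\infty(S^1)$.

The plan is this. In $\mathbb Z^2$, the trouble came from the trivial module $\mathbb C$, whose resolution over $\mathbb C[\mathbb Z^2]$ has length $2$. Over $N$, kernels of matrices are always direct summands $N^nP$, which makes finitely presented modules short. So it would be good to compute $\mathrm{Tor}^{kG}(\text{trivial},-)$ over $N$; but the trivial module need not extend to $N$. For instance, if all nontrivial conjugacy classes of $G$ are infinite (as in the lamplighter group), $N$ is a $\mathrm{II}_1$ factor and contains $M_2(\mathbb C)$ unitally, so it has no unital ring homomorphism to $\mathbb C$. The smaller algebra $C^*$ does have such a homomorphism when $G$ is amenable. The point is that flatness of $N$ descends to $C^*$, and that the kernels stay direct summands there. For $\mathbb Z^2$ this means continuity of $P$, which is what failed.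

**Lemma 7.** Let $A\in M_{n\times m}(kG)$, with $P$ as in Lemma 2. Then $P\in M_n(C^*)$, and there are $l$, $B\in M_{l\times n}(kG)$ and $Z\in M_{n\times l}(C^*)$ with $BA=0$ and $P=ZB$.

*Proof.* If $P=0$, take $l=1$, $B=0$, $Z=0$. Let $P\ne0$.

**Step 1: use flatness to factor $P$.** As $PA=0$, Lemma 3(a) applies to each row of $P$. Collecting all the vectors of $kG^n$ that occur as rows of one matrix $B$, we get $P=YB$ with $B\in M_{l\times n}(kG)$, $BA=0$, $Y\in M_{n\times l}(N)$. By (2), $BP=B$.

**Step 2: turn the factorization into a spectral gap.** Let $T=B^*B\in M_n(\mathbb CG)$. From $BP=B$ we get $T=PTP$, so $T$ vanishes on $\operatorname{ran}(1-P)$. Moreover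
$$P=P^*P=B^*Y^*YB\le\|Y\|^2\,B^*B=\|Y\|^2\,T .$$
So $T\ge cP$ with $c=\|Y\|^{-2}>0$ ($Y\neq0$ since $P\ne0$). Thus $T$ is $0$ on $\operatorname{ran}(1-P)$ and $\ge c$ on $\operatorname{ran}P$, and $\operatorname{spec}T\subset\{0\}\cup[c,\infty)$.

**Step 3: use continuous functional calculus, to stay inside $C^*$.** Let $f\ge0$ be continuous on $[0,\infty)$ with $f(0)=0$ and $f(t)=1/t$ for $t\ge c$, for instance $f(t)=t/c^2$ on $[0,c]$. As $M_n(C^*)$ is a $C^*$-algebra containing $T$, $f(T)\in M_n(C^*)$. The function $tf(t)$ is $0$ at $0$ and $1$ on $[c,\infty)$, so $f(T)T=P$. Put $Z=f(T)B^*\in M_{n\times l}(C^*)$. Then $ZB=f(T)T=P$, and $P\in M_n(C^*)$. $\square$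

For $G=\mathbb Z$, $A=(t-1,t-1)^T$ we can take $B=(1,-1)$ and $Z=\frac12(1,-1)^T$.

**Lemma 8.** (a) $C^*$ is flat as a right $kG$-module. (b) If $M$ is a finitely presented left $kG$-module, then $C^*\otimes_{kG}M$ has projective dimension $\le1$ over $C^*$.

*Proof.* (a) Let $A\in M_{n\times m}(kG)$ and $P=ZB$ as in Lemma 7. If $x\in(C^*)^n$ and $xA=0$, then $x=xP=(xZ)B$ with $xZ\in(C^*)^l$, and the rows of $B$ are solutions over $kG$. Lemma 3(b) applies.

(b) Write $M=\operatorname{coker}(A\colon kG^n\to kG^m)$. By right exactness $C^*\otimes_{kG}M=\operatorname{coker}(A\colon(C^*)^n\to(C^*)^m)$. Since $P\in M_n(C^*)$, (2) shows that the kernel of this last map is $(C^*)^nP$, so its image is isomorphic to $(C^*)^n/(C^*)^nP\cong(C^*)^n(1-P)$. This gives the resolution by finitely generated projectives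
$$0\to(C^*)^n(1-P)\to(C^*)^m\to C^*\otimes_{kG}M\to0.\qquad\square$$

## Amenability brings in the trivial module: the augmentation ideal is projective

Let $\varepsilon\colon\mathbb CG\to\mathbb C$ be the augmentation $\sum a_gg\mapsto\sum a_g$, and let $I=\ker(\varepsilon|_{kG})$ be the **augmentation ideal** of $kG$. For $G=\mathbb Z$ it is the free module $(t-1)k[t^{\pm1}]$.

**Lemma 9.** If moreover $G$ is amenable, then $\mathrm{Tor}^{kG}_p(k,M)=0$ for all $p\ge2$ and all left $kG$-modules $M$, where $k$ is the trivial right module. Hence $I$ is flat as a right and as a left $kG$-module.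

*Proof.* **Step 1: extend $\varepsilon$ to $C^*$.** Let $a\in\mathbb CG$. Given a finite $S\ni e$ and $\epsilon>0$, Følner's condition applied to $S^{-1}$, followed by inversion of the Følner set, gives a finite nonempty $F$ with $|SF|<(1+\epsilon)|F|$. For $g\in S$ this yields $|gF\setminus F|\le|SF|-|F|<\epsilon|F|$ and $|gF\,\triangle\,F|=2|gF\setminus F|<2\epsilon|F|$. So the unit vector $\xi=|F|^{-1/2}1_F$ satisfies $\|g\xi-\xi\|^2<2\epsilon$ for $g\in S$. Taking $S\supset\operatorname{supp}a$ and $\epsilon$ small, $\|a\xi-\varepsilon(a)\xi\|\le\sum_g|a_g|\,\|g\xi-\xi\|$ is arbitrarily small. Hence $|\varepsilon(a)|\le\|a\|$, and $\varepsilon$ extends to a ring homomorphism $\tau\colon C^*\to\mathbb C$. Let $E$ be $\mathbb C$ as a right $C^*$-module via $\tau$. As a right $kG$-module, $E=\mathbb C\otimes_kk$.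

**Step 2: compute Tor over $C^*$.** Let $P_*\to M$ be a projective resolution over $kG$. By Lemma 8(a), $C^*\otimes_{kG}P_*$ is a projective resolution of $C^*\otimes_{kG}M$ over $C^*$, and $E\otimes_{C^*}(C^*\otimes_{kG}P_*)=E\otimes_{kG}P_*$. Therefore
$$\mathrm{Tor}^{kG}_p(E,M)\cong\mathrm{Tor}^{C^*}_p(E,\,C^*\otimes_{kG}M).$$
For $M$ finitely presented and $p\ge2$ the right side is $0$ by Lemma 8(b). Every module is a directed colimit of finitely presented ones and Tor commutes with directed colimits, so $\mathrm{Tor}^{kG}_p(E,M)=0$ for all $M$ and $p\ge2$. Finally $\mathrm{Tor}^{kG}_p(E,M)=\mathbb C\otimes_k\mathrm{Tor}^{kG}_p(k,M)$, so $\mathrm{Tor}^{kG}_p(k,M)=0$.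

**Step 3: pass to $I$.** The sequence $0\to I\to kG\to k\to0$ of right modules gives $\mathrm{Tor}_1^{kG}(I,M)\cong\mathrm{Tor}_2^{kG}(k,M)=0$ for all $M$. So $I$ is flat as a right module. The anti-automorphism $g\mapsto g^{-1}$ of $kG$ preserves $I$ and exchanges left and right modules, so $I$ is flat as a left module too. $\square$

To go from flat to projective we use the equational criterion: a left module $V$ is flat iff every relation $\sum_jr_jv_j=0$ in $V$ comes from the ring, that is, $v_j=\sum_qu_{jq}w_q$ with finitely many $w_q\in V$ and $\sum_jr_ju_{jq}=0$ for all $q$. Several relations can be handled at once. Write $v$ for the column of the $v_j$ and treat the first relation: $v=Uw$ with $r^{(1)}U=0$. The second relation $r^{(2)}v=0$ becomes $(r^{(2)}U)w=0$, so $w=U'w'$ with $r^{(2)}UU'=0$, and still $r^{(1)}UU'=0$. Continue in this way.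

**Lemma 10.** If $G$ is amenable and finitely generated, then $I$ is a finitely generated projective left $kG$-module.

*Proof.* **Step 1: present $I$.** Let $s_1,\dots,s_n$ generate $G$ and put $A=(s_1-1,\dots,s_n-1)^T\in M_{n\times1}(kG)$. The identities $gh-1=g(h-1)+(g-1)$ and $s^{-1}-1=-s^{-1}(s-1)$ show that $I$ is the left ideal generated by the $s_j-1$. So $A\colon kG^n\to kG$ has image $I$. With $K=\{b\in kG^n:bA=0\}$ we have $I\cong kG^n/K$. We must split off $K$.

**Step 2: control all of $K$ by finitely many relations, with coefficients in $N$.** Take $P=ZB$ from Lemma 7. The rows of $B$ lie in $K$, and if $x\in N^n$ satisfies $xA=0$, then $x=xP=yB$ with $y=xZ\in N^l$. We do not know that $K$ is generated over $kG$ by the rows of $B$, but $N$-combinations will suffice.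

**Step 3: apply flatness of $I$ to these relations.** Let $\bar e=(\bar e_1,\dots,\bar e_n)^T$ be the images in $I$ of the basis vectors $e_j$ of $kG^n$. Then $B\bar e=0$. By the equational criterion there are a matrix $U\in M_{n\times r}(kG)$ and a column $w=(w_1,\dots,w_r)^T$ of elements of $I$ with $\bar e=Uw$ and $BU=0$. Lift each $w_q$ to $\tilde w_q\in kG^n$, let $\widetilde W\in M_{r\times n}(kG)$ have rows $\tilde w_q$, and set
$$\Theta=1_n-U\widetilde W .$$
The $j$-th row of $\Theta$ is $e_j-\sum_qu_{jq}\tilde w_q$, whose image in $I$ is $\bar e_j-\sum_qu_{jq}w_q=0$; so it lies in $K$. Also $B\Theta=B-BU\widetilde W=B$.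

**Step 4: check that $\Theta$ is a retraction onto $K$.** The map $x\mapsto x\Theta$ sends $kG^n$ into $K$, since the rows of $\Theta$ lie in $K$. For $x\in K$ write $x=yB$ with $y\in N^l$ by Step 2. Computing in $N^n\supset kG^n$, $x\Theta=yB\Theta=yB=x$. So $K$ is a direct summand of $kG^n$, and $I\cong kG^n/K$ is isomorphic to a complement, hence finitely generated projective. $\square$

## From a projective augmentation ideal to two ends

Let $\Gamma$ be the Cayley graph of $G$ for a finite symmetric generating set. The **number of ends** of $G$ is the supremum, over finite vertex sets $D$, of the number of infinite components of $\Gamma\setminus D$. So $\mathbb Z$ has two ends, $\mathbb Z^2$ one, and $F_2$ infinitely many. By Freudenthal–Hopf, a finitely generated infinite group has $1$, $2$ or infinitely many ends, and with $2$ ends it is virtually infinite cyclic. By Stallings' theorem, a finitely generated group with infinitely many ends is an amalgam $A*_CB$ with $C$ finite, $[A:C]\ge3$, $[B:C]\ge2$, or an HNN extension $A*_C$ with $C$ finite and $C\ne A$. By a standard fact such groups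 contain a non-abelian free subgroup, so they are not amenable. The part we need has a short direct proof.

**Lemma 11.** An infinite group that splits in one of these two ways is not amenable.

*Proof.* Suppose $\mu$ is a left-invariant finitely additive probability measure on $G$.

*Amalgam.* By the normal form theorem, each $g\notin C$ is a product of factors alternately in $A\setminus C$ and $B\setminus C$, and $g$ determines in which of the two the first factor lies. Let $X_A,X_B$ be the sets of $g\notin C$ whose first factor is in $A\setminus C$, respectively $B\setminus C$; then $G=C\sqcup X_A\sqcup X_B$. For $b\in B\setminus C$ we have $bX_A\subset X_B$, so $\mu(X_A)\le\mu(X_B)$. Choose $a_1,a_2\in A$ with $C,a_1C,a_2C$ distinct. Then $a_1X_B,a_2X_B\subset X_A$. They are disjoint, since $a_1^{-1}a_2\in A\setminus C$ and so $a_1^{-1}a_2X_B\subset X_A$ misses $X_B$. Thus $2\mu(X_B)\le\mu(X_A)\le\mu(X_B)$, and $\mu(X_A)=\mu(X_B)=0$. As $C$ is finite and $G$ is infinite, $\mu(C)=0$ too, contradicting $\mu(G)=1$.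

*HNN extension.* Let $G=\langle A,t\mid tct^{-1}=\theta(c),\ c\in C\rangle$ with $\theta\colon C\to C'$ an isomorphism onto a subgroup of $A$. Since $C$ is finite and $C\ne A$, also $C'\ne A$. By the normal form theorem each $g$ can be written $a_0t^{\epsilon_1}a_1\cdots t^{\epsilon_r}a_r$, $\epsilon_i=\pm1$, with no subword $tct^{-1}$ ($c\in C$) or $t^{-1}c't$ ($c'\in C'$). The exponents are determined by $g$, and so is the coset $a_0C'$ if $\epsilon_1=1$, and $a_0C$ if $\epsilon_1=-1$. Let $T_+$ be the set of $g$ with $r\ge1$, $\epsilon_1=1$, $a_0\in C'$, and $T_-$ that with $r\ge1$, $\epsilon_1=-1$, $a_0\in C$. If $g\notin T_-$, prefixing $t$ to its word creates no forbidden subword, so $tg\in T_+$. Hence $\mu(T_+)\ge1-\mu(T_-)$. For $a\in A\setminus C'$, the set $aT_+$ is disjoint from $T_+$ and $T_-$ (its elements have $\epsilon_1=1$ and $a_0\in aC'$), so $2\mu(T_+)+\mu(T_-)\le1$. With the previous inequality, $\mu(T_+)=0$. Using $a\in A\setminus C$ and $aT_-$ in the same way, $\mu(T_-)=0$. This contradicts $\mu(T_+)+\mu(T_-)\ge1$. $\square$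

**Proposition 12.** If $G$ is finitely generated and amenable and $N$ is flat over $kG$, then $G$ is virtually cyclic.

*Proof.* A finite group is virtually cyclic, so assume $G$ infinite. Write $V^*=\mathrm{Hom}_{kG}(V,kG)$ and let $i\colon I\to kG$ be the inclusion.

**Step 1: find a homomorphism $\varphi\colon I\to kG$ that is not right multiplication by an element of $kG$.** The homomorphisms $kG\to kG$ are the right multiplications, so the claim is that $i^*\colon(kG)^*\to I^*$ is not onto. Its kernel is $\mathrm{Hom}_{kG}(k,kG)$, the space of left-invariant finitely supported functions, which is $0$ as $G$ is infinite. If $i^*$ were onto, it would be an isomorphism, and so would $i^{**}$. Both $I$ and $kG$ are finitely generated projective (Lemma 10), so $V\to V^{**}$ is a natural isomorphism for both. Hence $i$ would be an isomorphism, but $I\ne kG$.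

**Step 2: represent $\varphi$ by a function $f$ on $G$ that is almost invariant.** Put $\delta(g)=\varphi(g-1)\in kG$. From $gh-1=g(h-1)+(g-1)$ we get $\delta(gh)=\delta(g)+g\delta(h)$; in particular $\delta(e)=0$ and $\delta(g^{-1})=-g^{-1}\delta(g)$. Define $f\colon G\to k$ by $f(h)=-\delta(h)(h)$, and let $(gf)(h)=f(g^{-1}h)$, which is also how $g$ acts on $kG$. Then
$$f(g^{-1}h)=-\delta(g^{-1})(g^{-1}h)-(g^{-1}\delta(h))(g^{-1}h)=\delta(g)(h)-\delta(h)(h),$$
that is,
$$gf-f=\delta(g),\tag{6}$$
which is finitely supported for every $g$. (For $G=\mathbb Z$ and $\varphi((t-1)b)=b$, one finds $\delta(t^j)=1+\dots+t^{j-1}$ and $f(t^j)=0$ for $j\ge0$ (the sum being empty for $j=0$), and $\delta(t^{j})=-(t^{-1}+\dots+t^{j})$ and $f(t^j)=1$ for $j<0$. So $f$ distinguishes the two ends of $\mathbb Z$.)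

**Step 3: exclude one end.** Let $S$ be a finite symmetric generating set and $\Gamma$ the Cayley graph with edges $\{h,s^{-1}h\}$, $s\in S$. Let $D=\bigcup_{s\in S}\operatorname{supp}\delta(s)$, a finite set. By (6), $f(s^{-1}h)-f(h)=\delta(s)(h)=0$ for $h\notin D$, so $f$ is constant on each component of $\Gamma\setminus D$. There are finitely many components: if $D=\emptyset$ there is one, and otherwise, $\Gamma$ being connected, each contains one of the finitely many neighbors of $D$. If $G$ had one end, exactly one component would be infinite, so $f$ would equal a constant $c$ off a finite set. Then $a=f-c\in kG$ and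
$$\varphi(g-1)=gf-f=ga-a=(g-1)a\qquad\text{for all }g\in G .$$
The elements $g-1$ span $I$ over $k$, so $\varphi$ would be right multiplication by $a$, contrary to Step 1. Hence $G$ has at least two ends.

**Step 4: exclude infinitely many ends.** If $G$ had infinitely many ends, Stallings' theorem and Lemma 11 would contradict amenability. By Freudenthal–Hopf $G$ has exactly two ends and is virtually infinite cyclic. $\square$

*Proof of Theorem A.* "If" is Proposition 1. Conversely let $N$ be flat over $\mathbb CG$. By Corollary 6 (with $k=\mathbb C$), $G$ is amenable; by Proposition 12 (with $k=\mathbb C$), $G$ is virtually cyclic. $\blacksquare$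

## Arbitrary groups and coefficient rings: proof of Theorem B

**"Only if": reduce to finitely generated subgroups and to a field.** Let $\mathcal N(G)$ be flat over $RG$, and let $k=\operatorname{Frac}(R)\subset\mathbb C$. Let $M$ be a $kG$-module. Nonzero elements of $R$ act invertibly on $M$, so $kG\otimes_{RG}M=k\otimes_RM=M$. Hence $\mathcal N(G)\otimes_{kG}M=\mathcal N(G)\otimes_{RG}M$, which is exact in $M$. So $\mathcal N(G)$ is flat over $kG$. Let $H\le G$ be finitely generated. By Lemma 4(c), $\mathcal N(H)$ is flat over $kH$. Corollary 6 and Proposition 12 hold for every subfield $k\subset\mathbb C$, so $H$ is amenable and then virtually cyclic.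

**"If": solve each equation inside a finitely generated subgroup.** Suppose all finitely generated subgroups of $G$ are virtually cyclic. Let $A\in M_{n\times1}(\mathbb CG)$ and $x\in\mathcal N(G)^n$ with $xA=0$. The entries of $A$ lie in $\mathbb CH$ for some finitely generated $H\le G$. For $\mathbb CH$-modules $M$,
$$\mathcal N(G)\otimes_{\mathbb CH}M=\mathcal N(G)\otimes_{\mathcal N(H)}\big(\mathcal N(H)\otimes_{\mathbb CH}M\big)$$
is exact in $M$ by Proposition 1 and Lemma 4(b). So $\mathcal N(G)$ is flat over $\mathbb CH$, and Lemma 3(a) gives $x=\sum_iy_ib_i$ with $y_i\in\mathcal N(G)$, $b_i\in\mathbb CH^n\subset\mathbb CG^n$ and $b_iA=0$. By Lemma 3(b), $\mathcal N(G)$ is flat over $\mathbb CG$.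

To descend to $R$: for an $RG$-module $M$ we have $\mathbb CG\otimes_{RG}M=\mathbb C\otimes_RM$, so
$$\mathcal N(G)\otimes_{RG}M=\mathcal N(G)\otimes_{\mathbb CG}(\mathbb C\otimes_RM).$$
Now $\mathbb C$ is flat over $R$, being a vector space over $\operatorname{Frac}(R)$, which is a localization of $R$ and so flat over $R$. Thus both functors on the right are exact, and $\mathcal N(G)$ is flat over $RG$. $\blacksquare$

**Remark.** Finite generation cannot be dropped in Theorem A. In a locally finite group every finitely generated subgroup is finite, and in $\mathbb Q$ every finitely generated subgroup is cyclic. By Theorem B, $\mathcal N(G)$ is flat over $\mathbb CG$ in these cases. But an infinite locally finite group is not virtually cyclic, since it has no element of infinite order. Nor is $\mathbb Q$: it is divisible, so it has no proper subgroup of finite index, and it is not itself cyclic.
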